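
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{fact}{Fact}

\title{Rate-Monotonic Multiprocessor Scheduling\\ Has No Asymptotic PTAS}


\begin{abstract}
We consider the problem of partitioning a set of periodic implicit-deadline tasks into as few parts as possible so that each part is schedulable on one processor by the rate-monotonic policy. We show that, unless $\mathbf P=\mathbf{NP}$, this problem has no asymptotic polynomial-time approximation scheme. The reason is that the two ways in which a processor can be overloaded, in the short run and in the long run, can be played against each other so as to force an exact equation between integers attached to three tasks. This embeds a numerical matching problem with a constant-factor gap. The hardness persists for polynomially bounded numbers, for tasks of utilization more than $0.15$, for at most four tasks per processor, for arbitrary fixed priorities, and under a polynomially small increase of the processor speed.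
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{task} $\tau$ has a period $p(\tau)$ and a running time $c(\tau)$, positive integers with $c(\tau)\le p(\tau)$. At each of the times $0,p(\tau),2p(\tau),\dots$ it releases a job of length $c(\tau)$, which must be finished before the next job of $\tau$ is released (implicit deadlines). The ratio $u(\tau)=c(\tau)/p(\tau)$ is the \emph{utilization} of $\tau$, the fraction of a processor that $\tau$ needs in the long run. For a set $S$ of tasks let $U(S)=\sum_{\tau\in S}u(\tau)$.

On one processor, tasks are run by the \emph{rate-monotonic} (RM) policy: this is the preemptive fixed-priority policy in which a smaller period means a higher priority. Ties are broken arbitrarily. A set of tasks is \emph{RM-schedulable} if all its jobs meet their deadlines under this policy. Given a finite set $V$ of tasks, encoded in binary, we want to partition $V$ into as few RM-schedulable parts as possible. Let $\mathrm{OPT}$ be the minimum number of parts. Tasks are labeled objects, so distinct tasks may have equal parameters.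

An \emph{asymptotic PTAS} is a family of algorithms $A_\varepsilon$, $\varepsilon>0$, each polynomial in the input size for fixed $\varepsilon$, such that $A_\varepsilon$ outputs a partition of $V$ into at most $(1+\varepsilon)\mathrm{OPT}+K_\varepsilon$ RM-schedulable parts. Here $K_\varepsilon$ does not depend on the input. An \emph{asymptotic FPTAS} is a single algorithm, polynomial in the input size and in $1/\varepsilon$, that uses at most $(1+\varepsilon)\mathrm{OPT}+q(1/\varepsilon)$ parts for a fixed polynomial $q$.

The problem contains bin packing. If all periods equal $p$, then a set $S$ is RM-schedulable exactly when its running times sum to at most $p$, that is, when $U(S)\le 1$. For general periods, $U(S)\le1$ is still necessary, $U(S)\le\ln 2$ is sufficient, and between the two an exact test decides (Facts~\ref{f:tda}--\ref{f:ll} below). It is known \cite{source} that there is an asymptotic PTAS if one allows \emph{resource augmentation}, meaning that the parts need only be schedulable after the processors are made faster by a factor $1+\varepsilon$. It is also known \cite{source} that without augmentation there is no asymptotic FPTAS unless $\mathbf P=\mathbf{NP}$. So the obstacle, if there is one, sits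 in arbitrarily small violations of the schedulability test, and one might hope that rounding overcomes it. The question, posed in \cite{source}, is whether an asymptotic PTAS exists without augmentation.

There is a reason for doubt. In bin packing the items are totally ordered: a smaller item can replace a larger one in any bin. Tasks have two parameters, and a task may be better than another one in one respect and worse in the other. We show that this is fatal.

\begin{theorem}\label{thm:main}
If $\mathbf P\ne\mathbf{NP}$, then rate-monotonic multiprocessor scheduling has no asymptotic PTAS.
\end{theorem}

The idea is easy to state. Attach to three tasks $x,y,z$ small integers $\alpha,\beta,\gamma$, and let periods and running times depend on them in such a way that raising any one of the integers by $1$ has two opposite effects. It takes away one unit of the time that is left when the first jobs of all three tasks are to be finished before $x$ releases its second job, and it lowers the total utilization by about a fixed amount. (For $y$ and $z$, the running time grows, but the period grows by a larger factor. For $x$, both shrink: the period loses one unit more than the running time, but the running time shrinks by a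 larger factor.) The short-run condition, that the first jobs fit before the second job of $x$, will read $\alpha+\beta+\gamma\le0$. The long-run condition, that the utilization is at most $1$, will read $\alpha+\beta+\gamma\ge0$. Together they force $\alpha+\beta+\gamma=0$.

Section~\ref{sec:trap} shows this mechanism on concrete numbers. The rest of the proof surrounds it with what is needed to make it count: a matching problem in which a constant fraction of the triples must be lost (Section~\ref{sec:match}), and filler tasks such that every processor not used in the intended way wastes a constant fraction of its capacity (Sections~\ref{sec:tasks}--\ref{sec:no}). Section~\ref{sec:strong} gives stronger forms of Theorem~\ref{thm:main} and two complementary positive results.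

\section{Tools and the gap theorem}\label{sec:tools}

A set of tasks is \emph{schedulable at speed $s$} if it is RM-schedulable after every $c(\tau)$ is replaced by $c(\tau)/s$. For a set $T$ of tasks and $t>0$ let
\[
D_T(t)=\sum_{\tau\in T}\Big\lceil \frac t{p(\tau)}\Big\rceil c(\tau),
\]
the total work that $T$ releases in $[0,t)$.

\begin{fact}[Time-demand analysis \cite{LL,JP,LSD}]\label{f:tda}
Let $\tau$ be a task on a speed-$s$ processor, and let $T$ consist of $\tau$ and the tasks of higher priority on that processor. Then $\tau$ meets all its deadlines if and only if $D_T(t)\le st$ for some $t\in(0,p(\tau)]$.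
\end{fact}

Note that $\tau$ itself contributes exactly $c(\tau)$ to $D_T(t)$ for these $t$. If such a $t$ exists, the smallest one is the time at which the first job of $\tau$ is finished, and the critical-instant theorem of Liu and Layland says that the first job, released together with a job of every other task, is the worst one.

Two consequences of Fact~\ref{f:tda} will be used. First, $D_T(t)\le t$ implies $D_T(t)\le st$ for $s\ge1$, so a set that is schedulable at speed $1$ is schedulable at every speed $s\ge1$. Second, the way of breaking ties does not matter: among tasks of equal period the one of lowest priority has the largest demand, so all of them meet their deadlines if and only if this one does, and its demand includes all tasks of that period or smaller.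

\begin{fact}\label{f:util}
If $S$ is schedulable at speed $s$, then $U(S)\le s$.
\end{fact}

Indeed, let $H$ be a common multiple of the periods. The work released in $[0,H)$ is $H\cdot U(S)$, all of it is due by time $H$, and the processor can do at most $sH$. (The argument does not depend on the scheduling policy.)

\begin{fact}[Liu and Layland \cite{LL}]\label{f:ll}
RM is optimal among fixed-priority policies for these task systems: a set that meets its deadlines under some fixed priorities is RM-schedulable. Moreover, every $S$ with $U(S)\le\ln2$ is RM-schedulable.
\end{fact}

A \emph{3CNF-5 formula} is a Boolean formula in conjunctive normal form in which each clause has exactly three literals, on distinct variables, and each variable occurs in exactly five clauses.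

\begin{fact}[Feige \cite{Feige}, Proposition 2.1.2; a consequence of the PCP theorem]\label{f:feige}
There is a constant $\eta>0$ such that it is $\mathbf{NP}$-hard to distinguish satisfiable 3CNF-5 formulas from those in which at most a $(1-\eta)$ fraction of the clauses can be satisfied simultaneously.
\end{fact}

Making $\eta$ smaller only enlarges the second class, so we may take $\eta$ rational. Fix this $\eta$ and put
\[
\delta=\frac{\eta}{16800}.
\]

\begin{theorem}[Gap theorem]\label{thm:gap}
There is a polynomial-time reduction that maps a 3CNF-5 formula $\varphi$ with $m$ clauses to a set $V$ of $24m$ tasks and to the numbers $N_0=8m$ and $\sigma=\Theta(m^{-6})>0$, such that all periods and running times are positive integers bounded by a polynomial in $m$, every task has utilization greater than $0.15$, and the following holds.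
\begin{itemize}
\item[(Yes)] If $\varphi$ is satisfiable, then $V$ can be partitioned into $N_0$ RM-schedulable parts, each with at most $4$ tasks.
\item[(No)] If at most $(1-\eta)m$ clauses of $\varphi$ can be satisfied simultaneously, then every partition of $V$ into parts that are schedulable at speed $1+\sigma$ (in particular, every partition into parts schedulable at speed $1$) has at least $(1+\delta)N_0$ parts.
\end{itemize}
Moreover, $\mathrm{OPT}\ge N_0$ in all cases.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:gap}]
Suppose that there is an asymptotic PTAS. Apply $A_{\delta/3}$, with additive constant $K$, to the set $V$. If $\varphi$ is satisfiable, the output has at most $(1+\delta/3)N_0+K$ parts, and this is less than $(1+\delta)N_0$ as soon as $N_0>3K/(2\delta)$. In the case (No), every valid output has at least $(1+\delta)N_0$ parts. So for all but boundedly many values of $m$, counting the parts distinguishes the two cases, and the remaining values of $m$ are treated by brute force. This is a polynomial-time algorithm for the problem of Fact~\ref{f:feige}, hence $\mathbf P=\mathbf{NP}$.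
\end{proof}

The increase $\sigma$ of the speed in (No) tends to $0$ with growing $m$. If $\mathbf P\ne\mathbf{NP}$, it cannot be bounded from below by a constant $\sigma_0>0$: otherwise the asymptotic PTAS under resource augmentation, run with accuracy $\min(\sigma_0,\delta/3)$, would distinguish the two cases in the same way.

\section{A processor that solves an equation}\label{sec:trap}

This section explains the choice of the tasks. The rigorous estimates follow in Sections~\ref{sec:tasks}--\ref{sec:no}. We write a task as (period, running time). Consider three tasks
\[
x=(75,35),\qquad y=(105,18),\qquad z=(105,22).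
\]
Their running times sum to exactly $75$, so at time $75$, just when $x$ releases its second job, all three first jobs are done. A later time cannot help: once the second job of $x$ counts, the demand is at least $2\cdot35+18+22=110$, more than the period $105$ of the lowest-priority task. Thus, for systems close to this one, schedulability of the three tasks means
\begin{equation}\label{eq:short}
c_x+c_y+c_z\le p_x .
\end{equation}
The total utilization is $(49+18+22)/105=89/105$. We fill the remaining $16/105$ of the processor with a task $L$ of huge period. By Fact~\ref{f:util}, all four tasks together can be schedulable only if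
\begin{equation}\label{eq:long}
u_x+u_y+u_z\le 1-u_L .
\end{equation}
Conversely, the rounding in $D_T(t)$ is negligible at $t=p_L$, so \eqref{eq:long} with a little slack suffices for $L$ to meet its deadlines.

Now scale all numbers by a large $F$ and perturb them by integers $\alpha,\beta,\gamma$:
\begin{equation}\label{eq:ansatz}
x=(75F-\lambda\alpha,\;35F-(\lambda-1)\alpha),\quad y=(105F+\mu\beta,\;18F+\beta),\quad z=(105F+\nu\gamma,\;22F+\gamma).
\end{equation}
Then $c_x+c_y+c_z-p_x=\alpha+\beta+\gamma$ exactly, so \eqref{eq:short} says $\alpha+\beta+\gamma\le0$. For the utilizations we have
\[
40F-\alpha=\tfrac8{15}(75F-\lambda\alpha)+\big(\tfrac{8\lambda}{15}-1\big)\alpha ,\qquad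
18F+\beta=\tfrac{18}{105}(105F+\mu\beta)-\big(\tfrac{18\mu}{105}-1\big)\beta ,
\]
and the analog for $z$. Since $p_x-c_x=40F-\alpha$, this gives
\[
u_x=\tfrac{49}{105}-\big(\tfrac{8\lambda}{15}-1\big)\frac{\alpha}{p_x},\quad
u_y=\tfrac{18}{105}-\big(\tfrac{18\mu}{105}-1\big)\frac{\beta}{p_y},\quad
u_z=\tfrac{22}{105}-\big(\tfrac{22\nu}{105}-1\big)\frac{\gamma}{p_z}.
\]
To first order, $p_x=75F$ and $p_y=p_z=105F$. We want $\alpha,\beta,\gamma$ to lower the total utilization at one \emph{common} rate $\kappa/F$ with $\kappa>0$, because then \eqref{eq:long} becomes a bound for $\alpha+\beta+\gamma$ from below. This requires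
\[
\kappa=\frac1{75}\Big(\frac{8\lambda}{15}-1\Big)=\frac1{105}\Big(\frac{18\mu}{105}-1\Big)=\frac1{105}\Big(\frac{22\nu}{105}-1\Big).
\]
A solution in integers is $\lambda=195$, $\mu=847$, $\nu=693$. The three brackets are then $103$, $144.2$, $144.2$, and
\[
\kappa=\frac{103}{75}=\frac{144.2}{105}\in(1,2).
\]
One unit of $\alpha+\beta+\gamma$ is therefore worth about $\kappa/F$ in utilization. Giving $L$ the utilization $16/105-1/(2F)$ leaves a slack of $1/(2F)$: sum $0$ fits comfortably, sum $-1$ does not.

\paragraph{The mechanism by hand.} Take $F=1000$, $\alpha=\beta=0$, and let only $\gamma\in\{0,1,-1\}$ vary: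
\begin{gather*}
x=(75000,35000),\quad y=(105000,18000),\quad z=(105000+693\gamma,\;22000+\gamma),\\
L=(P,\;160\cdot10^6-525\cdot10^3)\quad\text{with }P=1050\cdot10^6 .
\end{gather*}
\begin{itemize}
\item $\gamma=0$: the demand of $x,y,z$ at time $75000$ is $75000$, so these tasks meet their deadlines. Now $P$ is $14000$ periods of $x$ and $10000$ periods of $y$ and of $z$, so the demand of all four tasks at time $P$ is $10^6(490+180+220+160)-525\cdot10^3=P-525000<P$, and $L$ meets its deadlines too.
\item $\gamma=1$: the lowest-priority task among the three is $z=(105693,22001)$. At a time $t\le75000$ the demand of $x,y,z$ is at least $75001$. At a time $t$ with $75000<t\le105693$ it is at least $110001$. So $z$ misses a deadline, although the three tasks have utilization less than $89/105$.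
\item $\gamma=-1$: the first jobs of $x,y,z$ fit, as they sum to $74999$. But $u_z=21999/104307=22/105+144.2/104307$, so the four tasks have utilization $1+144.2/104307-1/2000>1.0008$. By Fact~\ref{f:util} they are not schedulable.
\end{itemize}
Among the three, only the sum $0$ survives. In general second-order errors of size about $W^2/F^2$ appear, where $W$ bounds $|\alpha|,|\beta|,|\gamma|$. They must be small against $1/F$, which is why $F$ will be a large multiple of $W^2$.

\section{A gap for numerical matching}\label{sec:match}

We need many triples with sum zero to be available when $\varphi$ is satisfiable, and a constant fraction of them to be lost when $\varphi$ is far from satisfiable. Three lists of integers suffice, and they can be polynomially bounded.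

\begin{lemma}\label{lem:match}
From a 3CNF-5 formula $\varphi$ with $m$ clauses one can compute in polynomial time three lists of integers: class $1$ with $n_1=6m$ entries, class $2$ with $n_2=6m$ entries and class $3$ with $n=4m$ entries, all of absolute value at most $W=288m^3$. Call a triple of entries of classes $1,2,3$ a \emph{zero triple} if its values sum to $0$.
\begin{itemize}
\item If $\varphi$ is satisfiable, there are $n$ pairwise disjoint zero triples.
\item If at most $(1-\eta)m$ clauses can be satisfied simultaneously, every family of pairwise disjoint zero triples has at most $(1-\eta/20)n$ members.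
\end{itemize}
\end{lemma}

Entries are labeled, so equal values may occur, and disjointness refers to entries rather than values. We first design the entries as linear forms in formal variables, so that we can see which triples vanish identically. Then we substitute numbers that create no further zero triples.

\begin{proof}
\emph{Formal entries.} By counting occurrences, $\varphi$ has $3m/5$ variables. For each variable $u$ number its occurrences by $j\in\mathbb Z/5$. There are $3m$ pairs $(u,j)$. Take formal variables $a_{u,j}$ and $b_{u,j}$ for each pair $(u,j)$, and $s_C$ for each clause $C$.
\begin{itemize}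
\item Class 1 consists of the $6m$ \emph{tips} $\bar u_j=-(a_{u,j}+b_{u,j})$ and $u_j=-(a_{u,j+1}+b_{u,j})$.
\item Class 3 consists of all $b_{u,j}$ and all $s_C$, together $4m$ entries.
\item Class 2 consists of all $a_{u,j}$ and of one entry $\ell_o$ for each literal occurrence $o$, together $6m$ entries. If $o$ is the $j$-th occurrence of $u$ and lies in the clause $C(o)$, let $\mathrm{tip}(o)=u_j$ if the literal is positive and $\mathrm{tip}(o)=\bar u_j$ if it is negative, and put $\ell_o=-\mathrm{tip}(o)-s_{C(o)}$.
\end{itemize}
Distinct tips have the form $-(a+b)$ for distinct pairs ($a$-variable, $b$-variable), and distinct occurrences have distinct tips, since they have distinct $(u,j)$.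

\emph{Formal zero triples.} Consider a tip $-(a+b)$ together with an entry of class $2$ and one of class $3$.
\begin{itemize}
\item With $a'$ and $b'$, the sum is the zero form if and only if $a'=a$ and $b'=b$.
\item With $a'$ and $s_C$, never: the coefficient of $s_C$ is $+1$.
\item With $\ell_o$ and $b'$, never: the coefficient of $s_{C(o)}$ is $-1$.
\item With $\ell_o$ and $s_C$, if and only if $C=C(o)$ and the tip is $\mathrm{tip}(o)$.
\end{itemize}
So the formal zero triples are exactly the triples
\[
(\bar u_j,a_{u,j},b_{u,j})\ \text{(type $+$)},\qquad (u_j,a_{u,j+1},b_{u,j})\ \text{(type $-$)},\qquad (\mathrm{tip}(o),\ell_o,s_{C(o)}).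
\]
The first two types form a ring of ten triples for each variable $u$ (Figure~\ref{fig:ring}).

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1.1]
\foreach \j in {0,1,2,3,4} {
  \filldraw[fill=gray!30] (72*\j:1.6) -- (72*\j+18:2.4) -- (72*\j+36:1.6) -- cycle;
  \draw (72*\j+36:1.6) -- (72*\j+54:2.4) -- (72*\j+72:1.6) -- cycle;
}
\foreach \j in {0,1,2,3,4} {
  \fill (72*\j:1.6) circle (1.5pt);
  \fill (72*\j+36:1.6) circle (1.5pt);
  \fill (72*\j+18:2.4) circle (1.5pt);
  \fill (72*\j+54:2.4) circle (1.5pt);
  \node at (72*\j:1.2) {$a_{\j}$};
  \node at (72*\j+36:1.2) {$b_{\j}$};
  \node at (72*\j+18:2.75) {$\bar u_{\j}$};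
  \node at (72*\j+54:2.75) {$u_{\j}$};
}
\end{tikzpicture}
\caption{The ring of a variable $u$, with $a_j=a_{u,j}$ and $b_j=b_{u,j}$. Shaded triangles are the triples of type $+$, white triangles those of type $-$. If all five $b_j$ are covered by disjoint triangles, then all these triangles have the same color. Five shaded triangles leave the tips $u_j$ free for clauses ($u$ true), five white ones leave the tips $\bar u_j$ free ($u$ false).}
\label{fig:ring}
\end{figure}

\emph{Numbers.} There are $6m\cdot6m\cdot4m=144m^3$ triples in all. Fix an order of the formal variables and choose integer values for them in this order. When the turn comes to a variable, consider those nonzero forms, among the sums of triples, in which this variable is the last one in the order that has a nonzero coefficient. Given the earlier choices, each of these forms vanishes for at most one value of the variable. Hence some value in $\{0,1,\dots,144m^3\}$ makes none of them zero, and we choose it. In the end the numerical zero triples are exactly the formal ones. A tip is minus the sum of two such values, an entry $\ell_o$ is the sum of two minus a third, and all other entries are single values. So all entries have absolute value at most $2\cdot144m^3=W$.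

\emph{Satisfiable formulas.} Fix a satisfying assignment. For each true variable $u$ take the five triples of type $+$, which leaves the tips $u_j$ unused. For each false $u$ take the five triples of type $-$, which leaves the tips $\bar u_j$ unused. For each clause choose an occurrence $o$ of a true literal in it and take $(\mathrm{tip}(o),\ell_o,s_{C(o)})$. Here $\mathrm{tip}(o)$ is one of the unused tips, by the choice of the triples in the ring. These are $3m+m=n$ pairwise disjoint zero triples.

\emph{Formulas with a gap.} Let a family of disjoint zero triples leave $r$ entries of class $3$ uncovered. Call a variable $u$ \emph{good} if all five $b_{u,j}$ are covered, and \emph{bad} otherwise. Let $u$ be good. If $b_{u,j}$ is covered by a triple of type $+$, then $a_{u,j}$ is used, so $b_{u,j-1}$ cannot be covered by the triple of type $-$, which also contains $a_{u,j}$. Hence $b_{u,j-1}$ is covered by type $+$ as well. Going around the ring we see that all five triples have the same type. Set $u$ true if this type is $+$ and false if it is $-$. Set bad variables arbitrarily.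

Suppose that $s_C$ is covered, by $(\mathrm{tip}(o),\ell_o,s_C)$ say, and that the variable $u$ of $o$ is good. If $o$ is the $j$-th occurrence of $u$ and positive, then $u_j$ is used in this triple, so $b_{u,j}$ is covered by type $+$ and $u$ is true. If $o$ is the $j$-th occurrence and negative, then $\bar u_j$ is used in this triple, so $b_{u,j}$ is covered by type $-$ and $u$ is false. In both cases $C$ is satisfied.

So each unsatisfied clause $C$ has $s_C$ uncovered or contains a bad variable. Each bad variable lies in five clauses and has an uncovered $b_{u,j}$ of its own. Hence at most $5r$ clauses are unsatisfied. If the family had more than $(1-\eta/20)n$ members, we would have $r<\eta n/20=\eta m/5$, and fewer than $\eta m$ clauses would be unsatisfied. This is impossible if at most $(1-\eta)m$ clauses can be satisfied.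
\end{proof}

\section{The tasks}\label{sec:tasks}

Put
\[
F=10^4W^2,\qquad P=1050F^2,\qquad \sigma=\frac1{100F}.
\]
Each entry of the three lists becomes a task as in \eqref{eq:ansatz}, and each intended zero triple is to be accompanied by a task $L$. At most $n$ entries of class $1$ and $n$ of class $2$ can be used in disjoint triples. The others must be packed too, and without waste, so that waste can be counted later. For them there are fillers: a task $A$ fills a processor together with one type-$1$ task, and a task $B$ fills a processor together with one type-$2$ task. As a filler must accept \emph{any} entry of its class, it is made smaller by the margin $3W/F$. The set $V$ consists of the following tasks.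

\begin{center}
\renewcommand{\arraystretch}{1.25}
\begin{tabular}{l|c|c|c|c}
type & number & period & running time & weight $w$\\ \hline
$1$: class-$1$ entry $\alpha$ & $n_1$ & $75F-195\alpha$ & $35F-194\alpha$ & $49/105$\\
$2$: class-$2$ entry $\beta$ & $n_2$ & $105F+847\beta$ & $18F+\beta$ & $18/105$\\
$3$: class-$3$ entry $\gamma$ & $n$ & $105F+693\gamma$ & $22F+\gamma$ & $22/105$\\
$L$ & $n$ & $P$ & $160F^2-525F$ & $16/105$\\
$A$ & $n_1-n$ & $P$ & $560F^2-3150WF$ & $56/105$\\
$B$ & $n_2-n$ & $P$ & $870F^2-3150WF$ & $87/105$
\end{tabular}
\end{center}

The number of tasks is $2n_1+2n_2=24m$. The weight $w$ is the utilization up to small errors, and the numerators are chosen so that a total of $105$ can be reached in only three ways (Lemma~\ref{lem:comp}). Since $49+56=18+87=105$ and $22+16=38=105-49-18$, the total weight is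
\begin{equation}\label{eq:totalweight}
w(V)=\tfrac1{105}\big(105n_1+105n_2+(38-56-87)n\big)=n_1+n_2-n=8m=:N_0=2n .
\end{equation}

\paragraph{Estimates.} From now on $x,y,z$ denote tasks of types $1,2,3$, with values $\alpha,\beta,\gamma$. We have $|\alpha|,|\beta|,|\gamma|\le W\le W^2=10^{-4}F$, hence
\begin{equation}\label{eq:size}
74F\le p_x\le76F,\qquad 104F\le p_y,p_z\le106F,\qquad c_x\le36F,\quad c_y\le19F .
\end{equation}
In particular $p_x<p_y,p_z<P$. All numbers in the table are positive integers. Running times are at most the periods: $p_x-c_x=40F-\alpha>0$, $c_y$ and $c_z$ are less than $23F$, and the last three rows are clear. All numbers are bounded by a polynomial in $m$, as $W=288m^3$.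

By the computation in Section~\ref{sec:trap} with $\lambda=195$, $\mu=847$, $\nu=693$,
\begin{equation}\label{eq:uxyz}
u_x=\tfrac{49}{105}-\frac{103\alpha}{p_x},\qquad u_y=\tfrac{18}{105}-\frac{144.2\,\beta}{p_y},\qquad u_z=\tfrac{22}{105}-\frac{144.2\,\gamma}{p_z}.
\end{equation}
With $\kappa=103/75$ we have $103=75\kappa$ and $144.2=105\kappa$. The deviations from first order are
\[
\frac{75\alpha}{p_x}-\frac\alpha F=\frac{195\alpha^2}{Fp_x},\qquad
\frac{105\beta}{p_y}-\frac\beta F=-\frac{847\beta^2}{Fp_y},\qquad
\frac{105\gamma}{p_z}-\frac\gamma F=-\frac{693\gamma^2}{Fp_z}.
\]
By \eqref{eq:size} their absolute values are at most $3W^2/F^2$, $9W^2/F^2$ and $7W^2/F^2$, together at most $19W^2/F^2=19\cdot10^{-4}/F<1/(100F)$. Therefore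
\begin{equation}\label{eq:sumu}
u_x+u_y+u_z=\tfrac{89}{105}-\kappa\Big(\frac{\alpha+\beta+\gamma}F+\theta\Big)\qquad\text{with }|\theta|\le\frac1{100F}.
\end{equation}
Dividing by $P=1050F^2$ we get
\begin{equation}\label{eq:ufill}
u_L=\tfrac{16}{105}-\frac1{2F},\qquad u_A=\tfrac{56}{105}-\frac{3W}F,\qquad u_B=\tfrac{87}{105}-\frac{3W}F .
\end{equation}
Finally, $103/74<1.4$ and $144.2/104<1.4$, so by \eqref{eq:size}, \eqref{eq:uxyz} and \eqref{eq:ufill} each task satisfies
\begin{equation}\label{eq:uw}
|u-w|\le\frac{3W}F\le3\cdot10^{-4},\qquad\text{so}\qquad u\ge\tfrac{16}{105}-3\cdot10^{-4}>0.15 .
\end{equation}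

\section{Satisfiable formulas: \texorpdfstring{$N_0$}{N0} processors suffice}\label{sec:yes}

Let $\varphi$ be satisfiable and take $n$ disjoint zero triples from Lemma~\ref{lem:match}. They cover all entries of class $3$ and leave $n_1-n$ entries of class $1$ and $n_2-n$ entries of class $2$. Use $n$ processors $\{x,y,z,L\}$, one for each zero triple, then $n_1-n$ processors $\{x,A\}$ and $n_2-n$ processors $\{y,B\}$. These are $n_1+n_2-n=N_0$ processors with at most $4$ tasks each. We verify the condition of Fact~\ref{f:tda} at speed $1$. For the tasks of period $P$ we test $t=P$ and use $\lceil P/p\rceil c\le Pu+c$ for the other tasks.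

\smallskip
\emph{$\{x,y,z,L\}$ with $\alpha+\beta+\gamma=0$.} Here
\[
c_x+c_y+c_z=75F-194\alpha+\beta+\gamma=75F-195\alpha=p_x .
\]
As $p_x<p_y,p_z$, the demand of $x,y,z$ at time $t=p_x$ is one job each, that is, exactly $p_x$. So all three meet their deadlines, whatever the order of $y$ and $z$. Task $L$ has the lowest priority. By \eqref{eq:sumu}, \eqref{eq:ufill} and $\kappa<2$, the demand of the four tasks at time $P$ is at most
\[
P\Big(\tfrac{16}{105}-\frac1{2F}+\tfrac{89}{105}+\frac2{100F}\Big)+c_x+c_y+c_z=P-\frac{0.48P}F+p_x\le P-504F+76F<P .
\]
This is where $P$ has to be large: the slack $0.48P/F$ must exceed the rounding error $p_x$.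

\smallskip
\emph{$\{x,A\}$.} Task $x$ meets its deadlines because $c_x\le p_x$. The demand at time $P$ is at most
\[
P\Big(\tfrac{49}{105}+\frac{103W}{74F}+\tfrac{56}{105}-\frac{3W}F\Big)+36F\le P-\frac{1.6\,WP}{F}+36F=P-1680\,WF+36F<P .
\]

\smallskip
\emph{$\{y,B\}$.} Task $y$ meets its deadlines because $c_y\le p_y$. As $144.2/104<1.4$, the demand at time $P$ is at most
\[
P\Big(\tfrac{18}{105}+\frac{144.2\,W}{104F}+\tfrac{87}{105}-\frac{3W}F\Big)+19F\le P-1680\,WF+19F<P .
\]
This proves (Yes).

\section{Formulas with a gap: more processors are needed}\label{sec:no}

Let $V$ be partitioned into $N$ parts, each schedulable at speed $1+\sigma$. By the remark after Fact~\ref{f:tda} this includes partitions into parts that are schedulable at speed $1$. For $S\subseteq V$ put $w(S)=\sum_{\tau\in S}w(\tau)$. Utilizations carry small perturbations, so a direct count of wasted utilization might see only tiny losses. Weights are multiples of $1/105$, and this turns any waste into a waste of at least $1/105$.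

\begin{lemma}\label{lem:weight}
Every part $S$ has $w(S)\le1$.
\end{lemma}

\begin{proof}
By Fact~\ref{f:util}, $U(S)\le1+\sigma<1.05$, so $|S|\le6$ by \eqref{eq:uw}. Hence $w(S)\le1+\sigma+6\cdot3\cdot10^{-4}<1+\frac1{105}$. As $w(S)$ is a multiple of $1/105$, it is at most $1$.
\end{proof}

\begin{lemma}\label{lem:comp}
If $w(S)=1$, then $S$ consists of one task of each of the types $1,2,3,L$, or of one task of each of the types $1,A$, or of one task of each of the types $2,B$.
\end{lemma}

\begin{proof}
Let $k_1,k_2,k_3,k_L,k_A,k_B$ be the numbers of tasks of the six types in $S$. Then
\[
49k_1+18k_2+22k_3+16k_L+56k_A+87k_B=105 .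
\]
By parity, $k_1+k_B$ is odd. Moreover $k_1\le2$ and $k_B\le1$, and $k_1=2$, $k_B=1$ would exceed $105$. So $(k_1,k_B)$ is $(0,1)$ or $(1,0)$.

If $(k_1,k_B)=(0,1)$, then $18k_2+22k_3+16k_L+56k_A=18$. This forces $k_2=1$ and the other numbers to be $0$, because $k_L=1$ would leave $2$.

If $(k_1,k_B)=(1,0)$, then, after division by $2$, $9k_2+11k_3+8k_L+28k_A=28$. Either $k_A=1$ and the other numbers are $0$, or $k_A=0$ and $9k_2+11k_3=28-8k_L\in\{28,20,12,4\}$. The values of $9i+11j$ up to $28$ are $0,9,11,18,20,22,27$, and $20$ arises only as $9+11$. So $k_L=k_2=k_3=1$.
\end{proof}

Call $S$ a \emph{full part} if it consists of one task of each of the types $1,2,3,L$. The next lemma is the mechanism of Section~\ref{sec:trap}.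

\begin{lemma}\label{lem:trap}
If $S=\{x,y,z,L\}$ is a full part, with values $\alpha,\beta,\gamma$, then $\alpha+\beta+\gamma=0$.
\end{lemma}

\begin{proof}
\emph{Upper bound.} By \eqref{eq:size}, $x$ has the highest priority and $L$ the lowest. Let $\ell$ be the task of lower priority among $y,z$. Fact~\ref{f:tda}, applied to $\ell$, gives a time $t\in(0,p_\ell]$ at which the demand of $x,y,z$ is at most $(1+\sigma)t$. If $t>p_x$, the demand is at least
\[
2c_x+c_y+c_z\ge110F-390W\ge109F,
\]
whereas $(1+\sigma)t\le(1+\sigma)106F<107F$, a contradiction. So $t\le p_x$, and since each task has released at least one job,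
\[
75F-194\alpha+\beta+\gamma=c_x+c_y+c_z\le(1+\sigma)p_x=75F-195\alpha+\sigma p_x .
\]
Hence $\alpha+\beta+\gamma\le\sigma p_x\le76F/(100F)<1$, and by integrality $\alpha+\beta+\gamma\le0$.

\emph{Lower bound.} Suppose that $\alpha+\beta+\gamma\le-1$. By \eqref{eq:sumu} and \eqref{eq:ufill},
\[
U(S)\ge\tfrac{89}{105}+\kappa\Big(\frac1F-\frac1{100F}\Big)+\tfrac{16}{105}-\frac1{2F}=1+\frac{0.99\kappa-0.5}{F}>1+\frac{0.49}F>1+\sigma,
\]
since $\kappa>1$. This contradicts Fact~\ref{f:util}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}, conclusion]
Let $q$ be the number of parts of weight less than $1$. Each of them has weight at most $104/105$. Summing the weights of all parts, with Lemma~\ref{lem:weight} and \eqref{eq:totalweight}, we get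
\begin{equation}\label{eq:waste}
N_0\le N-\frac q{105},\qquad\text{that is,}\qquad q\le105(N-N_0).
\end{equation}
In particular $N\ge N_0$. So far nothing has been assumed about $\varphi$, so $\mathrm{OPT}\ge N_0$ in all cases.

Now let at most $(1-\eta)m$ clauses of $\varphi$ be simultaneously satisfiable, and let $k$ be the number of full parts. By Lemma~\ref{lem:comp}, each type-$3$ task lies in a full part or in a part of weight less than $1$. By Lemma~\ref{lem:weight} a part contains at most $4$ tasks of type $3$, as $5\cdot22>105$. Since a full part contains exactly one, $n-k\le4q$. By Lemma~\ref{lem:trap} the full parts yield $k$ pairwise disjoint zero triples, so $k\le(1-\eta/20)n$ by Lemma~\ref{lem:match}. Together with \eqref{eq:waste},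
\[
\frac{\eta}{20}\,n\le n-k\le4q\le420(N-N_0),
\]
and since $n=N_0/2$,
\[
N\ge N_0+\frac{\eta n}{8400}=\Big(1+\frac\eta{16800}\Big)N_0=(1+\delta)N_0 .
\]
This proves (No). Part (Yes) was proved in Section~\ref{sec:yes}. The reduction takes polynomial time by Lemma~\ref{lem:match}, and $\sigma=1/(10^6W^2)=\Theta(m^{-6})$. The remaining assertions, including $u>0.15$, were verified in Section~\ref{sec:tasks}.
\end{proof}

\section{Stronger forms, and limits of the hardness}\label{sec:strong}

The reduction proves more than Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:strong}
Assume $\mathbf P\ne\mathbf{NP}$ and let $0<\varepsilon<\delta$. There is no polynomial-time algorithm that always outputs at most $(1+\varepsilon)\mathrm{OPT}+g(\mathrm{OPT})$ parts, where $g(k)=o(k)$. This remains true under any combination of the following restrictions and relaxations.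
\begin{enumerate}
\item All periods and running times are polynomially bounded in the number of tasks. (So pseudo-polynomial algorithms are excluded too.)
\item Every task has utilization greater than $0.15$, so that at most $6$ tasks fit on any processor.
\item At most $k$ tasks are allowed per processor, for any fixed $k\ge4$, both for $\mathrm{OPT}$ and for the algorithm.
\item Arbitrary fixed-priority assignments are allowed on each processor instead of RM.
\item $\mathrm{OPT}$ is measured at speed $1$, but the algorithm's parts need only be schedulable at speed $1+c_0|V|^{-6}$, for a certain constant $c_0>0$.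
\end{enumerate}
\end{theorem}

\begin{proof}
Apply the algorithm to the set $V$ of Theorem~\ref{thm:gap}. It satisfies items 1 and 2. For item 5 note that $|V|=24m$ and
\[
\sigma=\frac1{10^6\cdot288^2m^6}=c_0|V|^{-6}\qquad\text{with}\qquad c_0=\frac{24^6}{10^6\cdot288^2}<0.05 .
\]
In item 2, the bound of six tasks follows from Fact~\ref{f:util}, since $7\cdot0.15=1.05$ exceeds $1+c_0|V|^{-6}$.

Let $\varphi$ be satisfiable. The partition of Section~\ref{sec:yes} has $N_0$ parts with at most $4$ tasks each, and they are RM-schedulable at speed $1$. So it is admissible under every combination of the items. No admissible partition has fewer parts, because Lemma~\ref{lem:weight} and \eqref{eq:waste} rest only on Fact~\ref{f:util}, which holds for every scheduling policy. Hence $\mathrm{OPT}=N_0$, and the output has at most $(1+\varepsilon)N_0+g(N_0)<(1+\delta)N_0$ parts if $m$ is large.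

In the case (No), we claim that every admissible output has at least $(1+\delta)N_0$ parts. For parts that are schedulable by RM, at speed $1$ or $1+\sigma$, this is Theorem~\ref{thm:gap}. A cap on the number of tasks (item 3) only restricts the partitions. If a part meets its deadlines under some fixed priorities at speed $s$ (item 4), where $s\in\{1,1+\sigma\}$ is rational, then by the optimality of RM in Fact~\ref{f:ll}, applied to the running times $c/s$ after scaling time to make all numbers integers, it is schedulable at speed $s$ in our sense.

So the algorithm distinguishes the two cases of Fact~\ref{f:feige} for all large $m$, and the bounded values of $m$ are decided by brute force. Hence $\mathbf P=\mathbf{NP}$, a contradiction.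
\end{proof}

The full parts contain four tasks. With at most two tasks per processor the hardness disappears.

\begin{proposition}\label{prop:two}
If at most two tasks are allowed per processor (in particular, whenever all utilizations exceed $1/3$, so that this holds automatically by Fact~\ref{f:util}), the problem can be solved exactly in polynomial time.
\end{proposition}

\begin{proof}
Consider two tasks $1$ and $2$ with periods $p_1\le p_2$, where task $1$ has the higher priority, and let $h=\lfloor p_2/p_1\rfloor\ge1$. Task $1$ meets its deadlines because $c_1\le p_1$. For task $2$, the demand $c_2+\lceil t/p_1\rceil c_1$ is constant on each interval $((i-1)p_1,ip_1]$. So in Fact~\ref{f:tda} it suffices to test $t=ip_1$ for $1\le i\le h$ and $t=p_2$. The test at $ip_1$ reads $c_2\le i(p_1-c_1)$ and is weakest for $i=h$. Hence the two tasks are RM-schedulable if and only if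
\[
hc_1+c_2\le hp_1\qquad\text{or}\qquad\Big\lceil\frac{p_2}{p_1}\Big\rceil c_1+c_2\le p_2 .
\]
If $p_1=p_2$, both conditions read $c_1+c_2\le p_1$, so the way of breaking ties is irrelevant. The conditions can be checked in polynomial time. Single tasks are always schedulable, so the optimum is $|V|$ minus the size of a maximum matching in the graph of schedulable pairs.
\end{proof}

There is also no stronger hardness than that of a constant factor.

\begin{proposition}\label{prop:next}
A polynomial-time algorithm uses at most $\frac2{0.69}\mathrm{OPT}+1<2.9\,\mathrm{OPT}+1$ processors. Hence the best asymptotic ratio in polynomial time is a constant, and by Theorem~\ref{thm:strong} it is at least $1+\delta>1$ if $\mathbf P\ne\mathbf{NP}$.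
\end{proposition}

\begin{proof}
Go through the tasks in any order. Put the first task on the first processor, and from then on open a new processor for the next task whenever the total utilization of the current processor together with this task would exceed $0.69$. Each part is a single task, which is schedulable because $c\le p$, or has utilization at most $0.69<\ln2$ and is RM-schedulable by Fact~\ref{f:ll}. Any two consecutive parts have total utilization more than $0.69$. Pairing the parts off, we see that $N$ parts satisfy $0.69\lfloor N/2\rfloor\le U(V)$, so $N\le2U(V)/0.69+1$. By Fact~\ref{f:util}, $U(V)\le\mathrm{OPT}$.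
\end{proof}

With a cap of $k$ tasks per processor, $k\le2$ is thus polynomial, and every fixed $k\ge4$ admits no asymptotic PTAS unless $\mathbf P=\mathbf{NP}$. We do not settle $k=3$, nor the optimal asymptotic constant.

\begin{thebibliography}{9}
\sloppy
\bibitem{Feige} Feige, \emph{J. ACM} 45 (1998), Proposition 2.1.2.

\bibitem{JP} Joseph and Pandya, 1986.

\bibitem{LSD} Lehoczky, Sha and Ding, 1989.

\bibitem{LL} Liu and Layland, 1973.

\bibitem{source} \emph{Approximation and Online Algorithms},
\url{https://doc.lagout.org/science/0_Computer%20Science/2_Algorithms/Approximation%20and%20Online%20Algorithms%20%5BJansen%20%26%20Solis-Oba%202011-01-25%5D.pdf}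
\end{thebibliography}

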